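# Reordering the layers of a forbidden pattern in 3412-avoiding involutions

## 1. The series $F_L$ is symmetric in the layer lengths

For positive integers $l_1,\dots,l_m$ write $[l_1,\dots,l_m]$ for the layered permutation with decreasing blocks (layers) of lengths $l_1,\dots,l_m$ from left to right, every entry of a block being smaller than every entry of each later block.

**Theorem 1.** Let $\mathcal C$ be the set of all involutions that avoid $3412$, the empty permutation included. Give $\pi\in\mathcal C$ the weight $\mathrm{wt}(\pi)=p^{\#\text{fixed points}}q^{\#2\text{-cycles}}$, and for a pattern $L$ put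
$$F_L(p,q)=\sum_{\pi\in\mathcal C,\ \pi\text{ avoids }L}\mathrm{wt}(\pi)\in\mathbb Z[[p,q]].$$
Then $F_{[l_1,\dots,l_m]}(p,q)$ is a symmetric function of $l_1,\dots,l_m$. Explicitly, put $s=1-p$, $a_1=1$, $a_2=1-p$, $a_l=1-p-q/a_{l-2}$ for $l\ge 3$, $b_l=a_l+q/a_l$, and $\mathrm{Cat}_k=\frac1{k+1}\binom{2k}{k}$. Then
$$F_{[l_1,\dots,l_m]}=\sum_{k\ge0}\mathrm{Cat}_k\,q^k\,[t^{2k}]\;\frac1{s-t}\Bigl(1-\prod_{i=1}^m\frac{b_{l_i}-s}{b_{l_i}-t}\Bigr).\tag{1}$$

Let $I_n(R)$ be the set of involutions in $S_n$ that avoid every pattern in $R$. Call $R_1,R_2$ *involution Wilf-equivalent* if $|I_n(R_1)|=|I_n(R_2)|$ for all $n\ge0$. Theorem 1 proves the following statement, which is posed as a conjecture in "Restricted colored permutations and Chebyshev polynomials".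

**Corollary.** The sets $\{3412,[l_1,\dots,l_m]\}$ and $\{3412,[l_1,\dots,l_{i-1},l_{i+1},l_i,l_{i+2},\dots,l_m]\}$ are involution Wilf-equivalent for all $m\ge1$, all $l_1,\dots,l_m\ge1$ and all $i$ with $1\le i\le m-1$. Moreover, the number of fixed points has the same distribution on the two avoidance classes.

The second theorem says exactly which layered patterns give equal counts. Write $|L|$ for the length of $L$.

**Theorem 2.** Let $L,L'$ be layered patterns with $m,m'\ge1$ layers.

(i) $\{3412,L\}$ and $\{3412,L'\}$ are involution Wilf-equivalent if and only if either $L,L'$ have the same multiset of layer lengths, or $m,m'\le2$ and $|L|=|L'|$.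

(ii) $F_L(p,q)=F_{L'}(p,q)$ if and only if either $L,L'$ have the same multiset of layer lengths, or $m,m'\le 2$, $|L|=|L'|$, and $L,L'$ have equally many layers of odd length.

## 2. Patterns, layers, weights and formal series

**Containment.** A permutation $\pi$ contains $\sigma\in S_k$ if some length-$k$ subsequence of its one-line notation is order-isomorphic to $\sigma$; otherwise $\pi$ avoids $\sigma$. For instance $2143$ contains $132$ (look at $1,4,3$) and avoids $1324$. Every permutation contains the empty one.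

**Layered permutations.** The word is
$$[l_1,\ldots,l_m]=l_1,\,l_1-1,\,\ldots,\,1,\;l_1+l_2,\,\ldots,\,l_1+1,\;\ldots$$
Thus $[2,1,3]=213654$, $[l]$ is the decreasing permutation of length $l$, and $[1,1,\dots,1]$ is the identity. The Corollary says that among 3412-avoiding involutions, avoiding $[1,2,1]=1324$ is as common as avoiding $[1,1,2]=1243$, in every length.

**Direct sums.** The permutation $\pi\oplus\tau$ is $\pi$ followed by $\tau$, with the entries of $\tau$ shifted above those of $\pi$; for instance $21\oplus1=213$. A nonempty permutation is *sum-indecomposable* if it is not a direct sum of two nonempty permutations. So $[l]$ and $3412$ are sum-indecomposable, and $[l_1,\dots,l_m]=[l_1]\oplus\cdots\oplus[l_m]$. We use constantly that *an occurrence of a sum-indecomposable pattern in $\pi\oplus\tau$ lies entirely in $\pi$ or entirely in $\tau$*: otherwise its part in $\pi$ and its part in $\tau$ would write the pattern as a direct sum of two nonempty permutations.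

**Weights.** The involution $14325$ has fixed points $1,3,5$ and the 2-cycle $(2\,4)$, so its weight is $p^3q$. A weight determines the length (the number of $p$'s plus twice the number of $q$'s), so only finitely many $\pi$ share a given weight and $F_L$ is well defined. Setting $p=x$, $q=x^2$ turns $\mathrm{wt}(\pi)$ into $x^{\text{length}}$, so
$$\sum_{n\ge0}|I_n(3412,L)|\,x^n=F_L(x,x^2).$$
This is why Theorem 1 gives the Corollary: swapping two layer lengths does not change $F_L(p,q)$, hence changes neither $F_L(x,x^2)$ nor the joint count of fixed points and 2-cycles.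

**Formal series.** Put $\mathfrak m=(p,q)\subset\mathbb Z[[p,q]]$. Convergence is $\mathfrak m$-adic. A series with constant term $1$ is a unit. A square matrix $X$ over $\mathbb Z[[p,q]]$ with $X\equiv I\pmod{\mathfrak m}$ is invertible, with inverse $\sum_{n\ge0}(I-X)^n$. We shall see that all $a_l$ and $b_l$ have constant term $1$, as $s$ does. So in (1) the function of $t$ is a power series in $t$, and the sum over $k$ converges because of the factor $q^k$. Finally, $\mathbf c(z)=\sum_k\mathrm{Cat}_kz^k$ satisfies $\mathbf c(z)=1+z\,\mathbf c(z)^2$.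

## 3. 3412-avoiding involutions are built by $\oplus$ and wrapping

For $\sigma\in S_k$ let
$$W(\sigma)=(k+2)\,(\sigma_1+1)\cdots(\sigma_k+1)\,1\ \in S_{k+2}.$$
So $W(\emptyset)=21$, $W(1)=321$, $W(12)=4231$, $W(21)=4321$.

**Lemma 1.** Let $\mathcal A=\{1\}\cup\{W(\sigma):\sigma\in\mathcal C\}$. Every $\pi\in\mathcal C$ is uniquely $A_1\oplus\cdots\oplus A_r$ with $r\ge0$ and $A_i\in\mathcal A$, and every such sum lies in $\mathcal C$.

*Proof.* *Existence.* Let $\pi\in\mathcal C$ be nonempty and $k=\pi(1)$. If $k=1$, then $\pi=1\oplus\tau$ with $\tau\in\mathcal C$. Let $k>1$; then $\pi(k)=1$. Suppose $1<j<k$ and $\pi(j)>k$. At the positions $1<j<k<\pi(j)$ the values are $k,\ \pi(j),\ 1,\ j$, and since $1<j<k<\pi(j)$ this is an occurrence of $3412$, which is impossible. So $\pi$ maps $\{1,\dots,k\}$ to itself and swaps $1$ and $k$, that is, $\pi=W(\sigma)\oplus\tau$, where $\sigma,\tau$ are involutions avoiding $3412$. Induct on the length.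

*Uniqueness.* In a sum $A_1\oplus\cdots\oplus A_r$ with $r\ge1$ the value $\pi(1)$ is the length of $A_1$. This determines $A_1$ and the rest of the sum; induct.

*Converse.* Both $\oplus$ and $W$ preserve involutions. Since $3412$ is sum-indecomposable, $\oplus$ preserves its avoidance. An occurrence of $3412$ in $W(\sigma)$ cannot use the first entry: that entry is the maximum of $W(\sigma)$ and would have to play the first entry of $3412$, which is not its maximum. It cannot use the last entry: that entry is the minimum and would play the last entry of $3412$, which is not its minimum. So it lies in $\sigma$. $\square$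

The weight behaves well: $\mathrm{wt}(\pi\oplus\tau)=\mathrm{wt}(\pi)\,\mathrm{wt}(\tau)$ and $\mathrm{wt}(W(\sigma))=q\,\mathrm{wt}(\sigma)$.

Next we ask how wrapping affects containment of $L$. Let $G_L$ be the weighted generating function of those elements of $\mathcal A$ that avoid $L$.

**Lemma 2.** (a) If $L$ is layered with at least two layers, then $W(\sigma)$ contains $L$ if and only if $\sigma$ does, and $G_L=p+qF_L$.

(b) $G_{[1]}=0$, $G_{[2]}=p$, and $G_{[l]}=p+qF_{[l-2]}$ for $l\ge3$. Moreover $F_{[l]}=1/(1-G_{[l]})$. Hence $1-G_{[l]}=a_l$ and $F_{[l]}=1/a_l$.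

*Proof.* (a) The first entry of $W(\sigma)$ is its maximum. If an occurrence of $L$ used it, it would play the first entry of $L$, which is smaller than all entries of the last layer: contradiction. The last entry of $W(\sigma)$ is its minimum. If used, it would play the last entry of $L$, which is larger than all entries of the first layer: contradiction. So every occurrence lies in $\sigma$. The permutation $1$ avoids $L$ and contributes $p$; the $W(\sigma)$ contribute $qF_L$.

(b) The longest decreasing subsequence of $W(\sigma)$ is $2$ longer than that of $\sigma$. So $W(\sigma)$ avoids $[l]$ if and only if $l\ge3$ and $\sigma$ avoids $[l-2]$. The permutation $1$ avoids $[l]$ if and only if $l\ge2$. This gives the three formulas for $G_{[l]}$. Since $[l]$ is sum-indecomposable, $A_1\oplus\cdots\oplus A_r$ avoids $[l]$ if and only if every $A_i$ does, so $F_{[l]}=\sum_{r\ge0}G_{[l]}^r=1/(1-G_{[l]})$. Finally $1-G_{[1]}=1=a_1$, $1-G_{[2]}=1-p=a_2$, and inductively $1-G_{[l]}=1-p-qF_{[l-2]}=1-p-q/a_{l-2}=a_l$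 for $l\ge3$. $\square$

The recursion shows that all $a_l$, hence all $b_l$, have constant term $1$. The first values are $a_1=1$, $a_2=s$, $a_3=s-q$, $a_4=s-q/s$.

## 4. One, two and three layers by hand

**Two layers.** Let $L=[k,l]$ and let $\pi=A\oplus\tau$ with $A\in\mathcal A$, $\tau\in\mathcal C$. If $A$ avoids $[k]$, then $\pi$ avoids $L$ if and only if $\tau$ does. If $A$ contains $[k]$ but avoids $[k,l]$, then $\pi$ avoids $L$ if and only if $\tau$ avoids $[l]$. Hence
$$F_{[k,l]}=1+G_{[k]}F_{[k,l]}+\bigl(G_{[k,l]}-G_{[k]}\bigr)F_{[l]}.$$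
Insert $G_{[k]}=1-a_k$, $G_{[k,l]}=p+qF_{[k,l]}$, $F_{[l]}=1/a_l$ and multiply by $a_l$: we get $a_ka_lF=a_l+qF+a_k-s$, so
$$F_{[k,l]}=\frac{a_k+a_l-s}{a_ka_l-q}.\tag{2}$$
This is symmetric in $k,l$. A few values:

- $F_{[1,1]}=\dfrac{1+p}{1-q}$ (only decreasing permutations avoid $12$) and $F_{[2]}=\dfrac1{1-p}$ (only identities avoid $21$). They differ, but both become $\frac1{1-x}$ at $p=x,\ q=x^2$.
- $F_{[1,2]}=\dfrac1{s-q}=F_{[3]}$.
- $F_{[4]}=F_{[2,2]}=\dfrac{s}{s^2-q}$ and $F_{[1,3]}=\dfrac{1-q}{s-2q}$. At $p=x$, $q=x^2$ all three equal $\dfrac{1-x}{1-2x}$.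

These are instances of Theorem 2: for at most two layers the count depends only on $|L|$, and the fixed points also see the number of odd layers.

**A symmetry that is too small.** The case $m=2$ of the Corollary needs no computation. Let $\pi^{rc}(i)=n+1-\pi(n+1-i)$. This is conjugation by the reversal permutation, so it preserves involutions and the number of fixed points. It fixes $3412$ and sends $[l_1,\dots,l_m]$ to $[l_m,\dots,l_1]$. But for $m=3$ it only relates $[1,1,2]$ to $[2,1,1]$; it does not reach $[1,2,1]$.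

**The first real case, in length 5.** Compare $[1,2,1]=1324$ and $[1,1,2]=1243$. Let $\pi\in\mathcal C$ have length $5$ and contain one of them. No summand $W(\sigma)$ of $\pi$ has length $4$ or $5$. If it has length $5$, then $\sigma$, of length $3$, would contain a pattern of length $4$ by Lemma 2(a). If it has length $4$, the other summand is $1$ and takes at most one layer, of length $1$; so $W(\sigma)$ contains a layered pattern with at least two layers and at least three entries, and then so does $\sigma$, of length $2$. Both are impossible. So the summands are among $1,21,321$ and $\pi=[d_1,\dots,d_r]$ is layered with all $d_i\le3$. Each layer of an occurrence lies in one block $[d_i]$, and different layers lie in different blocks because a block is decreasing. So $\pi$ contains $[1,2,1]$ if and only if some $d_i\ge2$ with $1<i<r$, and $[1,1,2]$ if and only if some $d_i\ge 2$ with $i\ge3$. The two lists are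

- for $[1,2,1]$: $[1,2,2],\ [2,2,1],\ [1,3,1],\ [1,2,1,1],\ [1,1,2,1]$;
- for $[1,1,2]$: $[1,2,2],\ [2,1,2],\ [1,1,3],\ [1,1,1,2],\ [1,1,2,1]$.

The sets differ, but the total weight is $3p^3q+2pq^2$ in both cases.

**Recursion on the first summand, and where it stops.** The computation behind (2) extends. Let $L=[l_1,l_2,l_3]$ and split $\pi=A\oplus\tau$ according to whether $A$ avoids $[l_1]$, or contains $[l_1]$ and avoids $[l_1,l_2]$, or contains $[l_1,l_2]$ and avoids $L$. Then $\tau$ must avoid $L$, $[l_2,l_3]$, $[l_3]$ respectively, so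
$$F_L=1+G_{[l_1]}F_L+\bigl(G_{[l_1,l_2]}-G_{[l_1]}\bigr)F_{[l_2,l_3]}+\bigl(G_L-G_{[l_1,l_2]}\bigr)F_{[l_3]}.$$
By Lemma 2, after multiplication by $a_{l_3}$,
$$(a_{l_1}a_{l_3}-q)F_L=a_{l_3}+\bigl(qF_{[l_1,l_2]}+a_{l_1}-s\bigr)a_{l_3}F_{[l_2,l_3]}-qF_{[l_1,l_2]}.\tag{3}$$
For $[1,1,2]$ we insert $F_{[1,1]}$ and $F_{[1,2]}$. Using $q\frac{1+p}{1-q}+p=\frac{p+q}{1-q}$, $s(1-q)-q(1+p)=s-2q$ and $s+p=1$,
$$F_{[1,1,2]}=\frac{(s-2q)(s-q)+(p+q)s}{(1-q)(s-q)^2}=\frac{s-2qs+2q^2}{(1-q)(s-q)^2}.$$
For $[1,2,1]$ we insert $F_{[1,2]}=F_{[2,1]}$: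
$$F_{[1,2,1]}=\frac{(s-q)^2+q+p(s-q)-q(s-q)}{(1-q)(s-q)^2}=\frac{s-2qs+2q^2}{(1-q)(s-q)^2}.$$
They agree, but only after the last simplification. One would like to prove symmetry by induction on $m$ from such recursions, and here is where that stops. The right side of (3) involves only *intervals* of consecutive layers: $[l_1,l_2]$ and $[l_2,l_3]$. After swapping $l_2$ and $l_3$ it involves $[l_1,l_3]$ and $[l_3,l_2]$. The induction hypothesis identifies $[l_2,l_3]$ with $[l_3,l_2]$, but it says nothing that relates $F_{[l_1,l_2]}$ to $F_{[l_1,l_3]}$. These are different functions, as $F_{[1,1]}\ne F_{[1,2]}$ shows. Also, $F_L$ appears on both sides through $G_L=p+qF_L$, so each further layer makes the elimination longer.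

The way out is to keep the generating functions of *all* intervals of $L$ as the entries of one matrix. The recursions then merge into a single quadratic equation whose coefficient matrix involves each layer separately, and that equation can be solved as if it were scalar.

## 5. A transfer matrix recording how far into $L$ one can read

Fix $L=[l_1,\dots,l_m]$. For $0\le i\le j\le m$ let $L_{i,j}=[l_{i+1},\dots,l_j]$, which is empty if $i=j$. For a permutation $\pi$ define $\varphi_\pi:\{0,\dots,m\}\to\{0,\dots,m\}$ by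
$$\varphi_\pi(i)=\max\{j\ge i:\ \pi\text{ contains }L_{i,j}\}.$$
Think of $i$ as "layers $1,\dots,i$ have already been found"; then $\varphi_\pi(i)$ is how far $\pi$ takes us. If $i\le h\le j'\le j$ and $\pi$ contains $L_{i,j}$, then $\pi$ contains $L_{h,j'}$. In particular, for $j\ge i$, $\pi$ contains $L_{i,j}$ if and only if $\varphi_\pi(i)\ge j$. Also $\varphi_\pi(m)=m$.

*Example.* For $L=[1,2,1]$ and $\pi=21$: the map $\varphi_{21}$ sends $0\mapsto1$ ($21$ contains $1$ but not $132$), $1\mapsto2$ (it contains $21$ but not $213$), $2\mapsto3$, $3\mapsto3$. For $\pi=2143=21\oplus21$: $0\mapsto2$ (it contains $132$, not $1324$), $1\mapsto3$ (it contains $213$), $2\mapsto3$, $3\mapsto3$. This is $\varphi_{21}\circ\varphi_{21}$.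

**Lemma 3.** $\varphi_{\pi\oplus\tau}=\varphi_\tau\circ\varphi_\pi$.

*Proof.* First, for $j\ge i$, $\pi\oplus\tau$ contains $L_{i,j}$ if and only if there is $h\in[i,j]$ such that $\pi$ contains $L_{i,h}$ and $\tau$ contains $L_{h,j}$. Given an occurrence, each layer is sum-indecomposable, so it lies entirely in $\pi$ or entirely in $\tau$. Since $\pi$ is to the left of $\tau$, the layers in $\pi$ are the first few. Conversely, such an $h$ gives an occurrence of $L_{i,h}\oplus L_{h,j}=L_{i,j}$.

Put $h^*=\varphi_\pi(i)$. Let $\pi\oplus\tau$ contain $L_{i,j}$ and take $h$ as above, so $h\le h^*$. If $j\ge h^*$, then $\tau$ contains $L_{h^*,j}$, because it contains $L_{h,j}$ and $h\le h^*\le j$; so $j\le\varphi_\tau(h^*)$. If $j<h^*$, then $j<h^*\le\varphi_\tau(h^*)$. Thus $\varphi_{\pi\oplus\tau}(i)\le\varphi_\tau(h^*)$. Equality holds since for $j=\varphi_\tau(h^*)$ one may take $h=h^*$. $\square$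

**Step 1 (from maps to matrices).** The purpose is to turn composition into multiplication, so that sums over $\mathcal C$ become geometric series. Let $P_\pi$ be the $m\times m$ matrix with indices $0,\dots,m-1$ and $(P_\pi)_{ij}=1$ if $\varphi_\pi(i)=j$, and $0$ otherwise. The state $m$ (all of $L$ found) is dropped. Then
$$P_{\pi\oplus\tau}=P_\pi P_\tau .$$
Indeed, for $i,j\le m-1$, Lemma 3 says that $(P_{\pi\oplus\tau})_{ij}=1$ if and only if $\varphi_\tau(h)=j$ for $h=\varphi_\pi(i)$. Since $\varphi_\tau(m)=m\ne j$, this forces $h\le m-1$, so dropping the index $m$ loses nothing. Define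
$$M=\sum_{\pi\in\mathcal C}\mathrm{wt}(\pi)P_\pi,\qquad T=\sum_{A\in\mathcal A}\mathrm{wt}(A)P_A.$$
Both are upper triangular because $\varphi_\pi(i)\ge i$. The empty permutation contributes $I$ to $M$ and every other weight lies in $\mathfrak m$, so $M\equiv I$ and $T\equiv0\pmod{\mathfrak m}$. By Lemma 1 and multiplicativity of $\mathrm{wt}$ and $P$,
$$M=\sum_{r\ge0}T^r=(1-T)^{-1}.\tag{4}$$

**Step 2 (entries as avoidance series).** We express $F$ and $G$ of all intervals through $M$ and $T$. Let $Z_{ij}=1$ for $i\le j$ and $0$ otherwise. Then $Z^{-1}=1-N$, where $N_{i,i+1}=1$ and all other entries of $N$ are $0$. For $0\le i\le j\le m-1$,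
$$(MZ)_{ij}=F_{L_{i,j+1}},\qquad (TZ)_{ij}=G_{L_{i,j+1}}.\tag{5}$$
Indeed $(MZ)_{ij}=\sum_{h\le j}M_{ih}$ is the total weight of the $\pi\in\mathcal C$ with $\varphi_\pi(i)\le j$, that is, of those that avoid $L_{i,j+1}$; the same holds for $T$ and $\mathcal A$. For $i>j$ both entries are $0$. In particular, with $\mathbf 1$ the all-ones vector, $F_L=(MZ)_{0,m-1}=(M\mathbf 1)_0$.

## 6. The quadratic equation $qM+M^{-1}=B$

**Step 3 (Lemma 2 as one matrix identity).** We use the effect of wrapping, for all intervals at once, to get a second relation between $M$ and $T$. For $i<j$ the pattern $L_{i,j+1}$ has at least two layers, so Lemma 2(a) and (5) give $(TZ)_{ij}=p+q(MZ)_{ij}$. For $i=j$ the pattern is $[l_{i+1}]$, and this relation fails by a correction. Hence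
$$TZ=pZ+qMZ+D$$
with $D$ diagonal and, by Lemma 2(b),
$$D_{ii}=G_{[l_{i+1}]}-p-qF_{[l_{i+1}]}=(1-a_{l_{i+1}})-p-\frac q{a_{l_{i+1}}}=s-b_{l_{i+1}}.$$
Multiply by $Z^{-1}=1-N$ on the right: $T=p+qM+D(1-N)$. By (4), $M^{-1}=1-T=s-qM-D(1-N)$, that is,
$$qM+M^{-1}=B,\qquad B:=s-D+DN.\tag{6}$$
So $B$ is upper bidiagonal, with
$$B_{ii}=b_{l_{i+1}},\qquad B_{i,i+1}=s-b_{l_{i+1}}.$$
Row $i$ of $B$ depends on the single layer length $l_{i+1}$. All $F$'s of longer intervals have disappeared from the right side; this is what the entry-by-entry recursion could not achieve.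

**Step 4 (solving as in the scalar case).** We now express $M$ through $B$. For a scalar $b$ with constant term $1$, the equation $qy^2-by+1=0$ has the solution $y=b^{-1}\mathbf c(qb^{-2})$. We copy this. Since all $b_l$ and $s$ have constant term $1$, $B\equiv I\pmod{\mathfrak m}$ and $B$ is invertible. Put
$$\Phi=\sum_{k\ge0}\mathrm{Cat}_k\,q^kB^{-2k-1}=B^{-1}\mathbf c(qB^{-2}).$$
From $z\,\mathbf c(z)^2=\mathbf c(z)-1$,
$$q\Phi^2=qB^{-2}\mathbf c(qB^{-2})^2=\mathbf c(qB^{-2})-1=B\Phi-1 ,$$
so $q\Phi^2-B\Phi+1=0$; also $\Phi\equiv I\pmod{\mathfrak m}$. On the other side, (6) shows that $M$ commutes with $B=qM+M^{-1}$, hence with $B^{-1}$ and with $\Phi$; and multiplying (6) by $M$ gives $qM^2-BM+1=0$. Subtract the two equations. Since $M,\Phi,B$ commute,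
$$\bigl(B-q(M+\Phi)\bigr)(M-\Phi)=0.$$
The first factor is $\equiv I\pmod{\mathfrak m}$, hence invertible. So $M=\Phi$, and
$$F_L=(M\mathbf 1)_0=\sum_{k\ge0}\mathrm{Cat}_k\,q^k\,(B^{-2k-1}\mathbf 1)_0.\tag{7}$$

## 7. A bidiagonal linear system and the proof of Theorem 1

**Step 5 (evaluating $(B^{-2k-1}\mathbf 1)_0$).** We compute all these numbers together from a resolvent. Over $\mathbb Z[[p,q]][[t]]$ we have $(B-t)^{-1}=\sum_{n\ge0}t^nB^{-n-1}$, so $(B^{-2k-1}\mathbf 1)_0=[t^{2k}]\,v_0$, where
$$v=(B-t)^{-1}\mathbf 1=(v_0,\dots,v_{m-1}).$$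
Set $v_m:=0$. Reading $(B-t)v=\mathbf 1$ row by row, for $0\le j\le m-1$,
$$(b_{l_{j+1}}-t)\,v_j+(s-b_{l_{j+1}})\,v_{j+1}=1.\tag{8}$$
The two coefficients add up to $s-t$, whatever the layer is. So the constant $\frac1{s-t}$ solves (8) in every row, and only the boundary condition $v_m=0$ is violated. Subtract it: put $w_j=v_j-\frac1{s-t}$ for $0\le j\le m$. Then (8) becomes
$$(b_{l_{j+1}}-t)\,w_j=(b_{l_{j+1}}-s)\,w_{j+1},\qquad w_m=-\frac1{s-t}.$$
Each layer multiplies by its own scalar factor, and scalars commute. Hence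
$$v_0=\frac1{s-t}+w_0=\frac1{s-t}\Bigl(1-\prod_{i=1}^m\frac{b_{l_i}-s}{b_{l_i}-t}\Bigr).$$
With (7) this is exactly (1). The right side of (1) is symmetric in $b_{l_1},\dots,b_{l_m}$, and $b_l$ depends only on $l$ (and on $p,q$). So $F_L$ is symmetric in $l_1,\dots,l_m$. This proves Theorem 1, and with it the Corollary. $\blacksquare$

*Check on $L=[1,1]$.* Here $b=b_1=1+q$ and
$$\frac1{s-t}\Bigl(1-\frac{(b-s)^2}{(b-t)^2}\Bigr)=\frac{2b-s-t}{(b-t)^2}=\frac1{b-t}+\frac{b-s}{(b-t)^2}.$$
Treat $b=a+q/a$ as a variable, with $a$ a variable of constant term $1$. Let $Y(b)=\sum_k\mathrm{Cat}_kq^kb^{-2k-1}$; it equals $1/a$, because $1/a$ also solves $qy^2-by+1=0$ with constant term $1$. Then (1) reads $F=Y(b)-(b-s)Y'(b)$, and $Y'(b)=\frac{-1/a^2}{1-q/a^2}=-\frac1{a^2-q}$. At $a=1$ this gives $F=1+\frac{p+q}{1-q}=\frac{1+p}{1-q}$, as in Section 4.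

## 8. A coordinate in which $a_l$ grows geometrically

The rest proves Theorem 2. Formula (1) decides when two series are equal only once we understand the $b_l$. The recursion $a_l=s-q/a_{l-2}$ iterates the Möbius map $a\mapsto s-q/a$, whose fixed points are the roots of $a^2-sa+q=0$. We use a coordinate that sends the two fixed points to $0$ and $\infty$, so that the map becomes multiplication by a constant.

**Step 6 (the fixed points).** Let $C(p,q)=\sum_{\pi\in\mathcal C}\mathrm{wt}(\pi)$. By Lemma 1 the elements of $\mathcal A$ have total weight $p+qC$, so $C=1/(1-p-qC)$. Put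
$$\lambda=\frac1C,\qquad \mu=qC,\qquad \rho=\frac\mu\lambda=qC^2 .$$
Then $\lambda+\mu=s$ and $\lambda\mu=q$, so $\lambda,\mu$ are the fixed points. Also $\lambda\equiv1$ and $\mu\equiv\rho\equiv0\pmod{\mathfrak m}$.

**Step 7 (linearization).** The coordinate is $z=\frac{a-\lambda}{a-\mu}$. Solved for $a$ (using $\mu=\rho\lambda$) this is
$$a(z)=\lambda\,\frac{1-\rho z}{1-z}.$$
Since $q/\lambda=\mu=\rho\lambda$,
$$s-\frac q{a(z)}=\lambda+\mu-\mu\frac{1-z}{1-\rho z}=\lambda+\mu\frac{(1-\rho)z}{1-\rho z}=\lambda\,\frac{1-\rho^2z}{1-\rho z}=a(\rho z).\tag{9}$$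
The starting values are $a(\rho)=\lambda(1+\rho)=\lambda+\mu=s=a_2$, and $a(c_1)=1=a_1$ for $c_1:=\frac{1-\lambda}{1-\mu}$ (the equation $\lambda-\mu c=1-c$ gives this $c$). By (9) and the recursion,
$$a_l=a(c_l)\quad\text{with}\quad c_{2k}=\rho^k\ (k\ge1),\qquad c_{2k+1}=c_1\rho^k\ (k\ge0),\tag{10}$$
and all $c_l\in\mathfrak m$.

## 9. Partial fractions with indeterminate nodes

We want to evaluate the sum over $k$ in (1) by expanding in partial fractions in $t$. The nodes $b_{l_i}$ coincide when layers have equal lengths. So we replace the $c_{l_i}$ by indeterminates $z_i$, compute there, and substitute at the end.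

**Step 8 (generic setting).** Let $R=\mathbb Z[[p,q,z_1,\dots,z_m]]$, which is a domain. Put $\alpha_i=a(z_i)$ and $\beta_i=\alpha_i+q/\alpha_i$, both with constant term $1$, and
$$V(t)=\frac1{s-t}\Bigl(1-\prod_{i=1}^m\frac{\beta_i-s}{\beta_i-t}\Bigr)\in R[[t]],\qquad H=\sum_{k\ge0}\mathrm{Cat}_kq^k[t^{2k}]V\in R .$$
The continuous substitution $z_i\mapsto c_{l_i}$ (allowed because $c_{l_i}\in\mathfrak m$) sends $\alpha_i\mapsto a_{l_i}$ and $\beta_i\mapsto b_{l_i}$ by (10), hence $H\mapsto F_L$ by (1).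

**Step 9 (the nodes are distinct).** We need the differences of the $\beta_i$ and $s$. By (9),
$$s-\beta_i=a(\rho z_i)-a(z_i)=-\lambda(1-\rho)^2u_i,\qquad u_i=\frac{z_i}{(1-z_i)(1-\rho z_i)},\tag{11}$$
because $(1-\rho^2z)(1-z)-(1-\rho z)^2=-(1-\rho)^2z$. Moreover
$$u_j-u_i=\frac{(z_j-z_i)(1-\rho z_iz_j)}{(1-z_i)(1-\rho z_i)(1-z_j)(1-\rho z_j)},\tag{12}$$
because $z_j(1-z_i)(1-\rho z_i)-z_i(1-z_j)(1-\rho z_j)=z_j-z_i+\rho z_i^2z_j-\rho z_iz_j^2$, the terms $\mp(1+\rho)z_iz_j$ cancelling. So $\beta_1,\dots,\beta_m,s$ are pairwise distinct.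

**Step 10 (the expansion).** As a rational function of $t$ over $\mathrm{Frac}(R)$, $V$ has at most simple poles at the $\beta_i$, no pole at $t=s$ (the bracket vanishes there), and vanishes at $\infty$. So $V=\sum_i\frac{w_i}{\beta_i-t}$, where these $w_i$ (unrelated to the $w_j$ of Step 5) are
$$w_i=-\frac{\beta_i-s}{s-\beta_i}\prod_{j\ne i}\frac{\beta_j-s}{\beta_j-\beta_i}=\prod_{j\ne i}\frac{s-\beta_j}{\beta_i-\beta_j}=\prod_{j\ne i}\frac{u_j}{u_j-u_i}=\prod_{j\ne i}\frac{z_j(1-z_i)(1-\rho z_i)}{(z_j-z_i)(1-\rho z_iz_j)} .\tag{13}$$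
For the third equality use $\beta_i-\beta_j=(s-\beta_j)-(s-\beta_i)$ and (11); for the last use (12). The second form shows $\sum_iw_i=1$: it is Lagrange interpolation of the constant $1$ at the nodes $\beta_i$, evaluated at $s$.

**Step 11 (summing over $k$).** We show that $H=\sum_iw_i/\alpha_i$. Expanding in $t$, $[t^{2k}]V=\sum_iw_i\beta_i^{-2k-1}$. The $w_i$ are only fractions, so we multiply by $\Delta=\prod_{i<j}(z_j-z_i)(1-\rho z_iz_j)\ne0$, for which all $\Delta w_i\in R$. Then
$$\Delta H=\sum_k\mathrm{Cat}_kq^k\sum_i(\Delta w_i)\beta_i^{-2k-1}=\sum_i(\Delta w_i)\,y_i,\qquad y_i=\sum_k\mathrm{Cat}_kq^k\beta_i^{-2k-1}\in R,$$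
and since $R$ is a domain, $H=\sum_iw_iy_i$ in $\mathrm{Frac}(R)$. As in Step 4, $y_i$ satisfies $qy^2-\beta_iy+1=0$ and has constant term $1$. So does $1/\alpha_i$, since $q\alpha_i^{-2}-(\alpha_i+q\alpha_i^{-1})\alpha_i^{-1}+1=0$. The difference of two such solutions $y,y'$ is annihilated by $\beta_i-q(y+y')$, which is a unit. Hence $y_i=1/\alpha_i$.

**Step 12 (the complement $C-H$).** The full series $C=1/\lambda$ corresponds to avoiding nothing, so we subtract. From
$$\frac1\lambda-\frac1{\alpha_i}=\frac1\lambda\Bigl(1-\frac{1-z_i}{1-\rho z_i}\Bigr)=\frac{1-\rho}\lambda\cdot\frac{z_i}{1-\rho z_i},$$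
$\sum_iw_i=1$ and (13),
$$C-H=C(1-\rho)\,z_1\cdots z_m\,R_m(z;\rho),\qquad R_m=\sum_{i=1}^m\frac{(1-z_i)^{m-1}(1-\rho z_i)^{m-2}}{\prod_{j\ne i}(z_j-z_i)(1-\rho z_iz_j)}.\tag{14}$$
For one and two nodes,
$$R_1=\frac1{1-\rho z_1},\qquad R_2=\frac{(1-z_1)-(1-z_2)}{(z_2-z_1)(1-\rho z_1z_2)}=\frac1{1-\rho z_1z_2}.\tag{15}$$

**Step 13 (substituting back).** The sum $R_m$ has denominators $z_j-z_i$, which may vanish under $z_i\mapsto c_{l_i}$; we show that they cancel. Treat $\rho$ as an indeterminate. For $m\ge2$ the rational function $R_m\prod_{i<j}(1-\rho z_iz_j)$ is symmetric in $z_1,\dots,z_m$. Its product with $\prod_{i<j}(z_j-z_i)$ is an antisymmetric polynomial in $z$ over $\mathbb Z[\rho]$, hence divisible by $\prod_{i<j}(z_j-z_i)$. So $R_m\prod_{i<j}(1-\rho z_iz_j)$ is a symmetric polynomial in $\mathbb Z[\rho,z]$, and dividing by $\prod_{i<j}(1-\rho z_iz_j)$ gives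
$$R_m=\sum_{k\ge0}R_m^{(k)}(z)\,\rho^k\qquad\text{with symmetric polynomials }R_m^{(k)}\in\mathbb Z[z_1,\dots,z_m];$$
for $m=1$ this is clear from (15). Now let $\rho$ be the series $qC^2\in\mathfrak m$ again and substitute $z_i\mapsto c_{l_i}$ in (14):
$$K_L:=C-F_L=C(1-\rho)\,c_{l_1}\cdots c_{l_m}\,R_m(c_{l_1},\dots,c_{l_m};\rho).\tag{16}$$
The series $K_L$ counts the $\pi\in\mathcal C$ that *contain* $L$, and $F_L=F_{L'}$ if and only if $K_L=K_{L'}$.

## 10. The first two coefficients of $R_m$ in $\rho$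

To tell patterns apart we need $R_m^{(0)}$ and $R_m^{(1)}$. Let $e_k,h_k$ be the elementary and complete symmetric polynomials in $z_1,\dots,z_m$. Recall
$$\sum_{i=1}^m\frac{z_i^{r}}{\prod_{j\ne i}(z_i-z_j)}=h_{r-m+1}\quad(r\ge0),$$
which means $0$ for $0\le r<m-1$. For $r\ge m-1$ this is the coefficient of $t^{r-m+1}$ in the partial fraction expansion $\prod_i\frac1{1-z_it}=\sum_i\frac{z_i^{m-1}}{\prod_{j\ne i}(z_i-z_j)}\cdot\frac1{1-z_it}$. For $r<m-1$ the sum is the coefficient of $z^{m-1}$ in the Lagrange interpolant of $z^r$ at the $m$ nodes, which is $z^r$ itself.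

**Step 14 ($R_m^{(0)}=1$).** Setting $\rho=0$ and turning $z_j-z_i$ into $z_i-z_j$,
$$R_m^{(0)}=\sum_i\frac{(-1)^{m-1}(1-z_i)^{m-1}}{\prod_{j\ne i}(z_i-z_j)}=\sum_i\frac{(z_i-1)^{m-1}}{\prod_{j\ne i}(z_i-z_j)}=h_0=1.$$

**Step 15 ($R_m^{(1)}$).** The coefficient of $\rho$ in $(1-\rho z_i)^{m-2}\prod_{j\ne i}(1-\rho z_iz_j)^{-1}$ is $-(m-2)z_i+z_i(e_1-z_i)$. Hence
$$R_m^{(1)}=\sum_i\frac{\psi(z_i)}{\prod_{j\ne i}(z_i-z_j)},\qquad \psi(z)=(z-1)^{m-1}\bigl[(e_1-m+2)z-z^2\bigr].$$
Only the coefficients of $z^{m+1},z^m,z^{m-1}$ in $\psi$ matter. From $(z-1)^{m-1}=z^{m-1}-(m-1)z^{m-2}+\binom{m-1}2z^{m-3}-\cdots$ they are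
$$-1,\qquad (e_1-m+2)+(m-1)=e_1+1,\qquad -(m-1)(e_1-m+2)-\tbinom{m-1}2 .$$
With $h_1=e_1$ and $h_2=e_1^2-e_2$,
$$R_m^{(1)}=-h_2+(e_1+1)e_1-(m-1)(e_1-m+2)-\tbinom{m-1}2=e_2-(m-2)e_1+\tbinom{m-1}2.\tag{17}$$
For $m=1,2$ this gives $e_1$ and $e_2$, in agreement with (15).

## 11. The classification by length and fixed points: proof of Theorem 2

**Step 16 (specialization $p=x$, $q=x^2$).** Counting by length alone makes all $c_l$ powers of a single series. Put $\kappa=xC(x,x^2)=x+O(x^2)$, so $\mathbb Z[[x]]=\mathbb Z[[\kappa]]$. Then $\rho=x^2C^2=\kappa^2$. From $\lambda+\mu=1-x$ and $\lambda\mu=x^2$ we get $\lambda^2=(1-x)\lambda-x^2$, so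
$$\lambda(1-\lambda)=x\lambda+x^2=x(\lambda+x)=x(1-\mu).$$
Therefore $c_1=\frac{1-\lambda}{1-\mu}=\frac x\lambda=\kappa$, and (10) gives $c_l=\kappa^l$ for all $l\ge1$. With $n=|L|$, (16) becomes
$$K_L(x,x^2)=C(1-\kappa^2)\,\kappa^n\,R_m(\kappa^{l_1},\dots,\kappa^{l_m};\kappa^2).\tag{18}$$
As a check: for $[1,1,2]$, $\kappa^4=x^4+4x^5+\cdots$ and $C=1+x+\cdots$ give $K=x^4+5x^5+\cdots$, the five permutations of Section 4.

**Step 17 ((i), "if").** If the multisets of layer lengths agree, use Theorem 1. If $m\le2$, then (18) and (15) give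
$$K_L(x,x^2)=\frac{C(1-\kappa^2)\kappa^n}{1-\kappa^{n+2}},$$
which depends only on $n=|L|$.

**Step 18 ((i), "only if": length and number of layers).** Suppose $K_L(x,x^2)=K_{L'}(x,x^2)$. By Step 14, the factor $R_m$ in (18) is $1+O(\kappa^2)$, so $K_L(x,x^2)$ has order exactly $|L|$ in $\kappa$. Hence $|L|=|L'|$, and dividing,
$$R_m(\kappa^{l_1},\dots,\kappa^{l_m};\kappa^2)=R_{m'}(\kappa^{l'_1},\dots,\kappa^{l'_{m'}};\kappa^2).\tag{19}$$
The left side is $1+\kappa^2R_m^{(1)}(\kappa^{l_1},\dots,\kappa^{l_m})+O(\kappa^4)$. All $l_i\ge1$, so by (17) its coefficient of $\kappa^2$ is $R_m^{(1)}(0)=\binom{m-1}2$; similarly on the right. So $\binom{m-1}2=\binom{m'-1}2$. This binomial is $0$ for $m=1,2$ and is positive and strictly increasing for $m\ge3$. Hence either $m,m'\le2$, and we are done, or $m=m'\ge3$.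

**Step 19 ((i), "only if": the multiset).** Let $m=m'\ge3$ and suppose the multisets differ. We find a coefficient at which (19) fails. By Theorem 1 we may sort both lists increasingly. Let $r$ be the first index with $l_r\ne l'_r$; by symmetry let $l_r<l'_r$. Put $z_i=\kappa^{l_i}$, $z'_i=\kappa^{l'_i}$. In $R_m^{(k)}(z)-R_m^{(k)}(z')$ the monomials that involve only indices $<r$ cancel. Every other monomial contains a factor with an index $\ge r$, so it has order $\ge l_r$ in $\kappa$. Therefore:

- the term $k=0$ contributes $1-1=0$;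
- the terms $k\ge2$ carry $\kappa^{2k}$, so they contribute order $\ge l_r+4$;
- the term $k=1$ is, by (17), $\kappa^2\bigl[-(m-2)\sum_{i\ge r}(\kappa^{l_i}-\kappa^{l'_i})+\bigl(e_2(z)-e_2(z')\bigr)\bigr]$.

A surviving monomial of $e_2(z)-e_2(z')$ has one index $\ge r$ and a second factor of order $\ge1$, so its order is $\ge l_r+1$ and it contributes order $\ge l_r+3$. Since $l'_i\ge l'_r>l_r$ for $i\ge r$, the coefficient of $\kappa^{l_r+2}$ in the difference of the two sides of (19) is
$$-(m-2)\cdot\#\{i\ge r:\ l_i=l_r\}\ne0,$$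
because $m\ge3$ and $i=r$ is counted. This contradicts (19) and proves (i).

**Step 20 ((ii), "if").** If the multisets agree, use Theorem 1. Let $m\le2$, $|L|=n$, and let $L$ have $o$ odd layers. By (16) and (15), with $E=\prod_ic_{l_i}$,
$$K_L=\frac{C(1-\rho)E}{1-\rho E},\qquad E=c_1^{\,o}\,\rho^{(n-o)/2}.$$
The formula for $E$ follows from (10): an even layer $l$ contributes $\rho^{l/2}$ and an odd one $c_1\rho^{(l-1)/2}$. So $K_L$ depends only on $n$ and $o$.

**Step 21 ((ii), "only if").** Let $F_L(p,q)=F_{L'}(p,q)$. Then equality holds at $(x,x^2)$, and by (i) either the multisets agree, and we are done, or $m,m'\le2$ and $|L|=|L'|=n$. In the second case we must recover the number $o$ of odd layers of $L$. The only permutation of length at most $n$ that contains $L$ is $L$ itself. It lies in $\mathcal C$: it is a sum of decreasing permutations, which are involutions avoiding the sum-indecomposable pattern $3412$. It has one fixed point per odd layer. So, with $\deg p=1$ and $\deg q=2$, the lowest-degree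 part of $K_L$ is the monomial $p^{o}q^{(n-o)/2}$, and it determines $o$. Since $K_L=K_{L'}$, the patterns $L$ and $L'$ have equally many odd layers. $\blacksquare$
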